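\title{Sign matrices of bounded margin complexity without large monochromatic rectangles}

\begin{abstract}
A sign matrix of bounded sign-rank contains a monochromatic rectangle of constant density. We show that the analogous statement for margin complexity is false: for every $m\ge 2$ there is a $\{\pm1\}$-matrix of margin complexity at most $603/5$ in which every monochromatic rectangle has density at most $10/m$. Rows and columns are $m$-tuples of independent vectors in $\mathbb F_q^{m+1}$, and an entry records whether two tuples span the same subspace on many sets of indices. The margin comes from a gap in the measure of families of sets closed under unions and intersections; the absence of rectangles comes from a pigeonhole argument and a Fourier estimate. The same matrices have unbounded sign-rank and constant public-coin communication complexity. For margin complexity below $\sqrt2$ a monochromatic rectangle of density $1/4$ always exists.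
\end{abstract}

\section{Introduction}\label{sec:intro}

Let $A$ be an $N\times M$ matrix with entries in $\{+1,-1\}$, and write $[N]=\{1,\dots,N\}$. To realize $A$ geometrically, assign vectors $x_1,\dots,x_N$ to the rows and $y_1,\dots,y_M$ to the columns of $A$ so that
\begin{equation}\label{eq:realize}
A_{ij}\langle x_i,y_j\rangle\ge 1\qquad\text{for all } i,j .
\end{equation}
Each $y_j$ is the normal vector of a hyperplane through the origin, and column $j$ records on which side of it the points $x_i$ lie. The constant $1$ is a normalization, since vectors with $A_{ij}\langle x_i,y_j\rangle>0$ can be rescaled. There are two ways for a realization to be economical.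

The \emph{sign-rank} $\operatorname{Rank}^{\pm}(A)$ is the smallest $d$ such that \eqref{eq:realize} holds with all vectors in $\mathbb R^d$. It bounds the dimension and lets points come arbitrarily close to the hyperplanes.

The \emph{margin complexity} $\gamma_2^\infty(A)$ is the smallest $\ell$ such that \eqref{eq:realize} holds with vectors in a real Hilbert space and $\|x_i\|\,\|y_j\|\le\ell$ for all $i,j$. It leaves the dimension free and keeps the points away from the hyperplanes:
\begin{equation}\label{eq:unit}
\gamma_2^\infty(A)\le L\iff \text{there are unit vectors with } A_{ij}\langle x_i,y_j\rangle\ge 1/L \text{ for all } i,j .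
\end{equation}
(Divide each vector by its norm for one direction, multiply each vector by $\sqrt L$ for the other.) In particular $\gamma_2^\infty(A)\ge1$.

A \emph{rectangle} of $A$ is a product $R\times S$ of nonempty sets $R\subseteq[N]$ and $S\subseteq[M]$; its \emph{density} is $|R||S|/(NM)$, and it is \emph{monochromatic} if $A$ is constant on it. By a theorem of Alon, Pach, Pinchasi, Radoi\v{c}i\'c and Sharir \cite{APPRS} and Fox, Pach and Suk \cite{FPS}, every sign matrix with $\operatorname{Rank}^\pm(A)\le d$ has a monochromatic rectangle of density at least $c(d)$, where $c(d)=2^{-O(d)}$ does not depend on $N$ and $M$. The question posed in \cite{SM} is whether the same holds for the other measure.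

\begin{quote}
\emph{Is there, for every $L>0$, a number $\delta(L)>0$ such that every sign matrix $A$, of any dimensions, with $\gamma_2^\infty(A)\le L$ has a monochromatic rectangle of density at least $\delta(L)$?}
\end{quote}

There are reasons to expect a positive answer, given in Section~\ref{sec:positive}: it is correct for $L<\sqrt2$, and for every $L$ there are large rectangles that are almost monochromatic. Nevertheless the answer is negative.

\begin{theorem}\label{thm:main}
For every integer $m\ge2$ and every prime power $q\ge 2m$ there is a $\{\pm1\}$-matrix $A=A_{m,q}$ such that $\gamma_2^\infty(A)\le 603/5$ and every monochromatic rectangle of $A$ has density at most $10/m$.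
\end{theorem}

Letting $m\to\infty$, no $\delta(L)$ exists for any $L\ge603/5$. We do not determine the threshold between $\sqrt2$ and $603/5<121$, and the constant $603/5$ is not optimized.

The proof is self-contained. Section~\ref{sec:model} presents its two mechanisms on a model matrix where they do not yet fit together. The matrix $A_{m,q}$ is defined in Section~\ref{sec:matrix}, its margin complexity is bounded in Section~\ref{sec:gap}, and its $(-1)$-rectangles in Section~\ref{sec:minus}. Section~\ref{sec:more} treats its size, sign-rank and communication complexity, and shows that its largest monochromatic rectangle is not smaller than a fixed power of $1/m$.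

\section{What a bounded margin does force}\label{sec:positive}

The simplest sign matrices are the products $uv^{\mathsf T}$ of two sign vectors; they are realized on the real line by $x_i=u_i$, $y_j=v_j$, so their sign-rank and margin complexity both equal $1$. A margin complexity close to $1$ leaves no other possibility.

\begin{proposition}\label{prop:sqrt2}
If $\gamma_2^\infty(A)<\sqrt2$, then $A$ has a monochromatic rectangle of density at least $\frac14$, and the constant $\frac14$ is best possible.
\end{proposition}

\begin{proof}
By \eqref{eq:unit} there are unit vectors with $A_{ij}\langle x_i,y_j\rangle>1/\sqrt2$; so the angle $\angle(x_i,y_j)$ is less than $\pi/4$ if $A_{ij}=+1$ and greater than $3\pi/4$ if $A_{ij}=-1$. Suppose that the four entries of some $2\times2$ submatrix, say in rows $1,2$ and columns $1,2$, have product $-1$. Negating a vector negates a row or a column and preserves this product. Negating $x_1$, $x_2$, $y_2$ in turn where needed, we make the entries at $(1,1)$, $(2,1)$, $(2,2)$ equal to $+1$, and the entry at $(1,2)$ is then $-1$. The triangle inequality for angles gives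
\[
\angle(x_1,y_2)\le\angle(x_1,y_1)+\angle(y_1,x_2)+\angle(x_2,y_2)<3\pi/4<\angle(x_1,y_2),
\]
a contradiction. Hence $A_{ij}=A_{i1}A_{11}A_{1j}$ for all $i,j$, that is, $A=uv^{\mathsf T}$ with $u_i=A_{i1}$ and $v_j=A_{11}A_{1j}$. The rows on which $u$ takes its majority sign and the columns on which $v$ takes its majority sign form a monochromatic rectangle of density at least $\frac14$. Conversely, $uv^{\mathsf T}$ is constant on $R\times S$ only if $u$ is constant on $R$ and $v$ on $S$; so if $u$ and $v$ have equally many entries of each sign, no monochromatic rectangle has density above $\frac14$, while $\gamma_2^\infty(uv^{\mathsf T})=1$.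
\end{proof}

For larger $L$ one can still cut the vectors by a bounded number of random hyperplanes, and this almost answers the question.

\begin{proposition}\label{prop:almost}
Let $\gamma_2^\infty(A)\le L$, $0<\varepsilon<1$ and $k=\lceil \pi^2L^2/(2\varepsilon)\rceil$. Then $A$ has a rectangle of density at least $4^{-k}/2$ on which all but an $\varepsilon$-fraction of the entries are equal.
\end{proposition}

\begin{proof}
Take unit vectors as in \eqref{eq:unit} and independent uniformly random unit vectors $g_1,\dots,g_k$ in their span. The hyperplane $g_r^\perp$ cuts the plane of $x_i$ and $y_j$ in a uniformly random line, so it separates the two vectors with probability $\theta/\pi$, where $\theta=\angle(x_i,y_j)$. Hence $\sigma_r(i,j)=\operatorname{sgn}\langle g_r,x_i\rangle\operatorname{sgn}\langle g_r,y_j\rangle$ has mean $1-2\theta/\pi=\frac2\pi\arcsin\langle x_i,y_j\rangle$, and $A_{ij}\sigma_r(i,j)$ has mean at least $\rho=2/(\pi L)$. Call the entry $(i,j)$ \emph{wrong} if $A_{ij}\sum_r\sigma_r(i,j)\le0$. By Chebyshev's inequality this has probability at most $k/(k\rho)^2\le\varepsilon/2$, so we can fix $g_1,\dots,g_k$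 with at most an $\varepsilon/2$-fraction of wrong entries. Group the rows by the signs of $\langle g_r,x_i\rangle$, $r\le k$, and the columns by the signs of $\langle g_r,y_j\rangle$. This partitions $A$ into at most $4^k$ rectangles; on each of them $\sum_r\sigma_r$ is constant, so all entries that are not wrong are equal. The rectangles of density below $4^{-k}/2$ cover less than half of $A$. The others cover more than half, so in one of them the fraction of wrong entries is at most $\varepsilon$.
\end{proof}

The density guaranteed here tends to $0$ with $\varepsilon$. The question is thus whether the last exceptional entries can be avoided, and the shape of a counterexample is visible: a sparse set of $(+1)$-entries that meets every large rectangle and is nevertheless separated from the $(-1)$-entries by a constant margin.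

\section{Equality tests and a model on strings}\label{sec:model}

Our only source of margin is a random test of equality.

\begin{lemma}\label{lem:tests}
Let $A$ be a sign matrix with rows $X$ and columns $Y$. Let $\omega$ be a random element of a finite set, and for each $\omega$ let $f_\omega$ be a function on $X\cup Y$. Put $K(x,y)=\Pr_\omega[f_\omega(x)=f_\omega(y)]$. If $\tau\ge0$ and $g>0$ are such that $K(x,y)\ge\tau+g$ whenever $A_{xy}=+1$ and $K(x,y)\le\tau-g$ whenever $A_{xy}=-1$, then $\gamma_2^\infty(A)\le(1+\tau)/g$.
\end{lemma}

\begin{proof}
Let $e_{(\omega,W)}$ be orthonormal vectors indexed by the pairs $(\omega,W)$ with $W$ a value of $f_\omega$, and put $v_z=\sum_\omega\sqrt{\Pr[\omega]}\;e_{(\omega,f_\omega(z))}$ for $z\in X\cup Y$. Then $\|v_z\|=1$ and $\langle v_x,v_y\rangle=K(x,y)$. One extra coordinate subtracts the threshold: the vectors $\tilde x=g^{-1/2}(v_x,\sqrt\tau)$ and $\tilde y=g^{-1/2}(v_y,-\sqrt\tau)$ satisfy $\langle\tilde x,\tilde y\rangle=(K(x,y)-\tau)/g$, so $A_{xy}\langle\tilde x,\tilde y\rangle\ge1$, and $\|\tilde x\|\|\tilde y\|=(1+\tau)/g$.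
\end{proof}

For example, the $N\times N$ matrix with $+1$ on the diagonal and $-1$ elsewhere needs a single test, $f(x)=x$; with $\tau=g=\frac12$ its margin complexity is at most $3$. Its $(+1)$-entries are sparse but easy to avoid: take disjoint sets of rows and columns. The next matrix has the opposite defect.

\begin{example}[strings that agree somewhere]\label{ex:strings}
Let $\Sigma$ be an alphabet of size $q$, let $\mu$ be the uniform probability measure on $\Sigma^m$, and let $S$ be the matrix with rows and columns $\Sigma^m$ in which $S_{xy}=+1$ if $x_s=y_s$ for some $s$. For fixed $y$ at most an $m/q$-fraction of the rows have $S_{xy}=+1$, so $(+1)$-rectangles have density at most $m/q$. Let $X'\times Y'$ be a $(-1)$-rectangle, $\alpha=\mu(X')$, $\beta=\mu(Y')$. Enlarge $X'$ and $Y'$ to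
\[
P_s=\{z:\ z_s=x_s\text{ for some }x\in X'\},\qquad
Q_t=\{z:\ z_l=y_l\ (l\ne t)\text{ for some }y\in Y'\}.
\]
If $s\ne t$, a point $z\in P_s\cap Q_t$ gives $x_s=z_s=y_s$ with $x\in X'$, $y\in Y'$, which is excluded; so $P_s\cap Q_t=\emptyset$. If $s=t$, then $P_s$ depends only on $z_s$ and $Q_s$ only on the other coordinates, so $\mu(P_s\cap Q_s)=\mu(P_s)\mu(Q_s)\ge\alpha\beta$. The $m$ sets $P_s\cap Q_s$ are pairwise disjoint, because $(P_s\cap Q_s)\cap(P_t\cap Q_t)\subseteq P_s\cap Q_t$. Therefore $m\alpha\beta\le1$.
\end{example}

So $S$ has no large monochromatic rectangle when $q$ is much larger than $m$ and $m$ is large. But the natural test, comparing $x_s$ with $y_s$ for a uniformly random $s$, must guess the position of the agreement. It separates $K=0$ from $K\ge1/m$, and Lemma~\ref{lem:tests} with $\tau=g=1/(2m)$ gives only $\gamma_2^\infty(S)\le 2m+1$.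

A test that need not guess is a random set $C\subseteq[m]$: it contains a given $s$ and misses a given $t$ with constant probability, whatever $s\neq t$ and $m$ are. We therefore want a fingerprint $f_C(z)$ of the coordinates $(z_l)_{l\in C}$ such that a point of $P_s\cap Q_t$ forces $f_C(x)=f_C(y)$ for \emph{all} $C$ with $s\in C$, $t\notin C$. Changing $z_t$ does not affect $f_C$ when $t\notin C$, so $Q_t$ may stay. But $P_s$ changes all coordinates other than $s$ arbitrarily, and a function invariant under this for two different $s\in C$ is constant. So $P_s$ must be replaced by a milder operation. If the letters are vectors, the span $f_C(z)=\operatorname{span}(z_l:l\in C)$ is unchanged by the \emph{shear} that adds multiples of $z_s$ to the other vectors, for every $s\in C$. Two things then have to be proved: that the sheared set is still nearly independent of $Q_s$ (Section~\ref{sec:minus}), and that pairs which agree on all these $C$ are separated by a constant gap from all other pairs (Section~\ref{sec:gap}).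

\section{The matrix}\label{sec:matrix}

Fix $m\ge2$ and a prime power $q\ge2m$; so $q\ge4$. Let $\mathbb F=\mathbb F_q$ and $E=\mathbb F^{m+1}$. Let $Z=E^m$ be the set of tuples $z=(z_1,\dots,z_m)$ of vectors in $E$, with the uniform probability measure $\mu$, and let $Z_0\subseteq Z$ be the set of linearly independent tuples. For $z\in Z$ and $C\subseteq[m]$ put
\[
V_C(z)=\operatorname{span}(z_l:\ l\in C),\qquad V_\emptyset(z)=0 .
\]
For $z\in Z_0$ the space $V_{[m]}(z)$ is a hyperplane of $E$. The gap in Section~\ref{sec:gap} requires that a row and a column never span the same hyperplane (Remark~\ref{rem:hyp} shows why); this is the reason for working in dimension $m+1$ and for the following splitting. There are $H=(q^{m+1}-1)/(q-1)$ hyperplanes in $E$. Fix a set $\mathcal G$ of $\lfloor H/2\rfloor$ of them and let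
\[
X=\{x\in Z_0:\ V_{[m]}(x)\in\mathcal G\},\qquad Y=\{y\in Z_0:\ V_{[m]}(y)\notin\mathcal G\}.
\]

\begin{definition}\label{def:A}
Let $x\in X$, $y\in Y$ and $s\ne t$ in $[m]$. The pair $(x,y)$ is \emph{$(s,t)$-linked} if $V_C(x)=V_C(y)$ for every $C\subseteq[m]$ with $s\in C$ and $t\notin C$; it is \emph{linked} if it is $(s,t)$-linked for some $s\neq t$. The matrix $A=A_{m,q}$ has rows $X$ and columns $Y$, with $A_{xy}=+1$ if $(x,y)$ is linked and $A_{xy}=-1$ otherwise.
\end{definition}

Since $V_C$ is the sum of $V_{\{s\}}$ and the $V_{\{s,l\}}$ with $l\in C\setminus\{s\}$, being $(s,t)$-linked means that $\mathbb Fx_s=\mathbb Fy_s$ and $\operatorname{span}(x_s,x_l)=\operatorname{span}(y_s,y_l)$ for all $l\notin\{s,t\}$. Projectively, $x$ and $y$ share a point and $m-2$ lines through it.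

The estimates below are made with respect to $\mu$, so we need $X$ and $Y$ to be large in $Z$.

\begin{lemma}\label{lem:sizes}
$|Y|\ge|X|>|Z|/2.3$ and $|X||Y|>|Z|^2/5$.
\end{lemma}

\begin{proof}
Choosing the vectors one at a time outside the span of the previous ones,
\[
\frac{|Z_0|}{|Z|}=\prod_{j=2}^{m+1}\bigl(1-q^{-j}\bigr)\ge1-\sum_{j\ge2}q^{-j}=1-\frac1{q(q-1)}\ge\frac{11}{12}.
\]
Every hyperplane has the same number $|GL_m(\mathbb F)|$ of ordered bases, so $|X|=\lfloor H/2\rfloor|Z_0|/H$ and $|Y|=\lceil H/2\rceil|Z_0|/H$. As $H\ge1+q+q^2\ge21$, we have $\lfloor H/2\rfloor/H\ge\frac{H-1}{2H}\ge\frac{10}{21}$ and $\lfloor H/2\rfloor\lceil H/2\rceil/H^2\ge\frac14(1-H^{-2})\ge\frac14\cdot\frac{440}{441}$. Finally $\frac{10}{21}\cdot\frac{11}{12}=\frac{110}{252}>\frac1{2.3}$ and $\frac{121}{144}\cdot\frac{440}{441}\cdot\frac14>0.209$.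
\end{proof}

The $(+1)$-entries are sparse in every column, which disposes of the $(+1)$-rectangles.

\begin{lemma}\label{lem:plus}
Every $(+1)$-rectangle of $A$ has density at most $2.3\,m\,q^{-m}\le 10/m$.
\end{lemma}

\begin{proof}
Let $A=+1$ on $X'\times Y'$ and fix $y\in Y'$. Each $x\in X'$ has $\mathbb Fx_s=\mathbb Fy_s$ for some $s$. There are $m$ choices for $s$, $q-1$ for $x_s$ and at most $q^{(m+1)(m-1)}$ for the other vectors, so $|X'|\le m\,q^{m^2}=m\,q^{-m}|Z|$. The density is at most $|X'|/|X|\le2.3\,m\,q^{-m}$ by Lemma~\ref{lem:sizes}, and $q^m\ge(2m)^2$ makes this at most $2.3/(4m)$.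
\end{proof}

\section{A gap in the agreement probability}\label{sec:gap}

Let $p=\frac34$ and $\eta=1-p=\frac14$, and let $C\subseteq[m]$ contain each element independently with probability $p$. We use the tests $f_C=V_C$, so that
\[
K(x,y)=\Pr_C[C\in\mathcal L(x,y)],\qquad \mathcal L(x,y)=\{C\subseteq[m]:\ V_C(x)=V_C(y)\}.
\]
A linked pair has $K\ge p\eta$. The difficulty is the upper bound for the other pairs: two tuples may agree on many sets without being linked, and nothing yet prevents $K$ from approaching $p\eta$. What prevents it is the rigid structure of $\mathcal L=\mathcal L(x,y)$.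

We have $\emptyset\in\mathcal L$, and $[m]\notin\mathcal L$ by the choice of $X$ and $Y$. The family is closed under unions, since $V_{C\cup C'}=V_C+V_{C'}$. It is closed under intersections, since $V_{C\cap C'}(z)=V_C(z)\cap V_{C'}(z)$ for $z\in Z_0$: a vector in both spaces has unique coordinates with respect to $z_1,\dots,z_m$, and these vanish outside $C$ and outside $C'$. This is the place where linear independence is needed. From now on only these four properties matter.

\begin{example}[$m=3$]\label{ex:three}
The union $T$ of all members of $\mathcal L$ lies in $\mathcal L$, so $|T|\le2$. Up to relabeling there are five families.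
\[
\begin{array}{l|l|l}
\mathcal L & \Pr[C\in\mathcal L] & \text{linked?}\\ \hline
\{\emptyset\} & \eta^3=4/256 & \text{no}\\
\{\emptyset,\{1\}\} & \eta^2=16/256 & \text{no}\\
\{\emptyset,\{1,2\}\} & \eta(\eta^2+p^2)=40/256 & \text{no}\\
\{\emptyset,\{1\},\{1,2\}\} & \eta(1-p\eta)=52/256 & \text{yes, } (s,t)=(1,3)\\
\{\emptyset,\{1\},\{2\},\{1,2\}\} & \eta=64/256 & \text{yes, } (s,t)=(1,3)
\end{array}
\]
(An $(s,t)$-link requires exactly $\{s\}\in\mathcal L$ and $[3]\setminus\{t\}\in\mathcal L$.) Each family is described by \emph{forbidden elements}, those outside $T$, and by \emph{implications}: ``$2\in C\Rightarrow 1\in C$'' in the fourth row, and also its converse in the third. A second forbidden element or a second implied element pushes the probability below the values of the linked rows. This persists for all $m$.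
\end{example}

\begin{lemma}\label{lem:gap}
Let $m\ge 2$ and let $\mathcal L$ be a family of subsets of $[m]$, closed under unions and intersections, with $\emptyset\in\mathcal L$ and $[m]\notin\mathcal L$. If there are $s\ne t$ such that $\mathcal L$ contains every set $C$ with $s\in C$, $t\notin C$, then $\Pr[C\in\mathcal L]\ge\frac{48}{256}$. Otherwise $\Pr[C\in\mathcal L]\le\frac{43}{256}$.
\end{lemma}

\begin{proof}
In the first case $\Pr[C\in\mathcal L]\ge p\eta=\frac{48}{256}$. For the second, let $T$ be the union of all members of $\mathcal L$. Then $T\in\mathcal L$, so the set $O=[m]\setminus T$ of forbidden elements is nonempty. For $a\in T$ let $\langle a\rangle$ be the intersection of all members of $\mathcal L$ that contain $a$; then $a\in\langle a\rangle\in\mathcal L$ and $\langle a\rangle\subseteq T$. We have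
\begin{equation}\label{eq:lattice}
C\in\mathcal L\iff C\subseteq T\ \text{ and }\ \langle a\rangle\subseteq C\text{ for all }a\in C .
\end{equation}
The forward direction holds by the definitions of $T$ and $\langle a\rangle$; if the right side holds, then $C=\bigcup_{a\in C}\langle a\rangle\in\mathcal L$. Let $B$ be the set of implied elements, those $b$ with $b\in\langle a\rangle$ for some $a\in T$, $a\ne b$. Thus $B\subseteq T$ and $\langle a\rangle\subseteq\{a\}\cup B$.

\emph{Case $|O|=1$, $|B|\le1$.} Let $O=\{t\}$. Since $m\ge2$, $T$ is nonempty, and we can choose $s\in T$ with $B\subseteq\{s\}$. If $s\in C$ and $t\notin C$, then $C\subseteq T$ and $\langle a\rangle\subseteq\{a,s\}\subseteq C$ for all $a\in C$, so $C\in\mathcal L$ by \eqref{eq:lattice}. This is the first case of the lemma.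

\emph{Case $|O|\ge2$.} A member of $\mathcal L$ misses two given elements, so $\Pr[C\in\mathcal L]\le\eta^2=\frac{16}{256}$.

\emph{Case $O=\{t\}$, $|B|\ge2$.} Choose distinct $b,b'\in B$ and $a,a'\in T$ with $a\ne b$, $a'\ne b'$, $b\in\langle a\rangle$, $b'\in\langle a'\rangle$. A member of $\mathcal L$ misses $t$ and satisfies the implications $a\in C\Rightarrow b\in C$ and $a'\in C\Rightarrow b'\in C$. These involve only elements of $T$, so $\Pr[C\in\mathcal L]\le\eta\lambda$, where $\lambda$ is the probability of the two implications. The only possible coincidences among $a,a',b,b'$ are $a=a'$, $a=b'$ and $a'=b$, and the first excludes the other two.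
\begin{itemize}
\item No coincidence: each implication fails with probability $p\eta=\frac3{16}$, independently, so $\lambda=(\frac{13}{16})^2=\frac{169}{256}$.
\item $a=a'$: either $a\notin C$, or $a,b,b'\in C$, so $\lambda=\eta+p^3=\frac{43}{64}=\frac{172}{256}$.
\item Exactly one of $a=b'$, $a'=b$: the implications form a chain $c_1\Rightarrow c_2\Rightarrow c_3$ on three elements, whose trace on $C$ is $\emptyset$, $\{c_3\}$, $\{c_2,c_3\}$ or everything, so $\lambda=\eta^3+\eta^2p+\eta p^2+p^3=\frac{40}{64}$.
\item $a=b'$ and $a'=b$: both elements are in $C$ or neither is, so $\lambda=p^2+\eta^2=\frac{40}{64}$.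
\end{itemize}
In all cases $\lambda\le\frac{43}{64}$, hence $\Pr[C\in\mathcal L]\le\frac{43}{256}$.
\end{proof}

\begin{corollary}\label{cor:margin}
$K(x,y)\ge\frac{48}{256}$ if $A_{xy}=+1$ and $K(x,y)\le\frac{43}{256}$ if $A_{xy}=-1$. Consequently $\gamma_2^\infty(A)\le\frac{603}5$.
\end{corollary}

\begin{proof}
The first alternative of Lemma~\ref{lem:gap} for $\mathcal L(x,y)$ is the definition of a linked pair. Apply Lemma~\ref{lem:tests} with $\tau=\frac{91}{512}$ and $g=\frac5{512}$: then $\tau+g=\frac{96}{512}$, $\tau-g=\frac{86}{512}$ and $(1+\tau)/g=\frac{603}{5}$.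
\end{proof}

\begin{remark}\label{rem:hyp}
The argument needs $\eta^2<p\eta$ and $\lambda<p$. The first fails at $p=\frac12$, and $\eta+p^3<p$ is equivalent to $(p-1)(p^2+p-1)<0$, that is, to $p>(\sqrt5-1)/2$; hence the biased choice $p=\frac34$. The hypothesis $[m]\notin\mathcal L$ supplies the factor $\eta$ in the last case, and the lemma fails without it. Let $m\ge6$, $x\in Z_0$, $y_a=x_a+x_{a+1}$ for $a=1,3,5$ and $y_l=x_l$ otherwise. Then $V_C(x)=V_C(y)$ exactly when $a\in C\Rightarrow a+1\in C$ for $a=1,3,5$, which has probability $(\frac{13}{16})^3>\frac12$. If all $C$ with $s\in C$, $t\notin C$ qualified, then testing $C=\{s,a\}$ would give $a=t$ or $a+1=s$ for each of the three values of $a$, which is impossible.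
\end{remark}

\section{Shears and the $(-1)$-rectangles}\label{sec:minus}

We now repeat the argument of Example~\ref{ex:strings} with shears. A set closed under shears along $z_s$ is determined by $z_s$ together with the classes of the other vectors modulo $z_s$, so it is not independent of a set that sees the vectors $z_l$, $l\ne s$. It is nearly so, because the second set does not see the direction $z_s$.

\begin{lemma}\label{lem:mix}
Fix $s\in[m]$. Let $\mathcal A,\mathcal B\subseteq Z$ be such that $\mathcal A$ is invariant under the maps that fix $z_s$ and send $z_l$ to $z_l+c_lz_s$ for $l\ne s$, for all $c_l\in\mathbb F$, and membership in $\mathcal B$ does not depend on $z_s$. Then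
\[
\mu(\mathcal A\cap\mathcal B)\ge\mu(\mathcal A)\mu(\mathcal B)-\sqrt{\mu(\mathcal A)\mu(\mathcal B)/q}.
\]
\end{lemma}

Write $z=(v,w)$ with $v=z_s\in E$ and $w=(z_l)_{l\ne s}\in W=E^{m-1}$; let $a_v(w)$ be the indicator of $(v,w)\in\mathcal A$ and $b(w)$ the indicator of $(v,w)\in\mathcal B$.

For $m=2$ the lemma says that random lines sample a set fairly. Here $w\in E$, and invariance gives $\mu(\mathcal A\cap\mathcal B)=\mathbb E_{v,w}[a_v(w)\,\phi(v,w)]$ with $\phi(v,w)=\mathbb E_{c\in\mathbb F}\,b(w+cv)$. For $c\ne c'$ the pair $(w+cv,w+c'v)$ is uniform in $E^2$, so $\phi$ is an average of $q$ pairwise independent indicators, with mean $\mu(\mathcal B)$ and variance at most $\mu(\mathcal B)/q$. The Cauchy--Schwarz inequality bounds $|\mathbb E[a_v(w)(\phi-\mu(\mathcal B))]|$ by $\sqrt{\mu(\mathcal A)}\sqrt{\mu(\mathcal B)/q}$. For $m\ge3$ two shears of $w$ differ by a tuple of parallel vectors and are no longer independent; Fourier analysis replaces the variance computation.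

We recall what is needed. Let $\psi$ be a nontrivial additive character of $\mathbb F$, that is, a nonconstant homomorphism from $(\mathbb F,+)$ to the unit circle. For $\xi=(\xi_l)_{l\neq s}\in W$ let $\chi_\xi(w)=\psi(\sum_l\xi_l\cdot w_l)$, with the standard dot product on $E$. The $\chi_\xi$ form an orthonormal basis of the complex functions on $W$ for the inner product $\mathbb E_wf(w)\overline{h(w)}$. With $\hat f(\xi)=\mathbb E_wf(w)\overline{\chi_\xi(w)}$ we have $\hat f(0)=\mathbb E f$ and Parseval's identity $\mathbb E_wf\overline h=\sum_\xi\hat f(\xi)\overline{\hat h(\xi)}$. If $f(w+u)=f(w)$ for all $w$, then substituting $w+u$ for $w$ gives $\hat f(\xi)=\overline{\chi_\xi(u)}\hat f(\xi)$.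

\begin{proof}[Proof of Lemma~\ref{lem:mix}]
The function $a_v$ is invariant under translation by the tuple with $cv$ in position $l$ and $0$ elsewhere. So $\hat a_v(\xi)\ne0$ implies $\psi(c\,\xi_l\cdot v)=1$ for all $c\in\mathbb F$ and all $l$, and since $\psi$ is nontrivial this forces $\xi_l\cdot v=0$ for all $l$; write $\xi\perp v$ for this condition. By Parseval,
\[
\mu(\mathcal A\cap\mathcal B)=\mathbb E_v\sum_\xi\hat a_v(\xi)\overline{\hat b(\xi)}
=\mu(\mathcal A)\mu(\mathcal B)+\mathbb E_v\sum_{\xi\ne0}\hat a_v(\xi)\,\overline{\hat b(\xi)}\,1[\xi\perp v],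
\]
the term $\xi=0$ being $\mathbb E_v\hat a_v(0)\cdot\hat b(0)$. By Cauchy--Schwarz over the pairs $(v,\xi)$, the last term is in absolute value at most
\[
\Bigl(\mathbb E_v\sum_\xi|\hat a_v(\xi)|^2\Bigr)^{1/2}\Bigl(\sum_{\xi\ne0}|\hat b(\xi)|^2\Pr_v[\xi\perp v]\Bigr)^{1/2};
\]
here we used that $b$ does not depend on $v$. The first factor is $\sqrt{\mu(\mathcal A)}$ by Parseval. If $\xi\ne0$, some $\xi_l$ is nonzero and $\Pr_v[\xi\perp v]\le\Pr_v[\xi_l\cdot v=0]=1/q$, so the second factor is at most $\sqrt{\mu(\mathcal B)/q}$.
\end{proof}

\begin{lemma}\label{lem:minus}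
Every $(-1)$-rectangle of $A$ has density at most $10/m$.
\end{lemma}

\begin{proof}
Let $A=-1$ on $X'\times Y'$, and put $\alpha=\mu(X')$, $\beta=\mu(Y')$. For $s,t\in[m]$ let
\begin{align*}
\mathcal A_s&=\{z\in Z:\ \text{for some }x\in X',\ z_s=x_s\text{ and }z_l-x_l\in\mathbb Fx_s\text{ for all }l\ne s\},\\
\mathcal B_t&=\{z\in Z:\ \text{for some }y\in Y',\ z_l=y_l\text{ for all }l\ne t\}.
\end{align*}
These are subsets of the whole product space $Z$, as Lemma~\ref{lem:mix} requires, and $\mathcal A_s\supseteq X'$, $\mathcal B_t\supseteq Y'$.

\emph{If $s\ne t$, then $\mathcal A_s\cap\mathcal B_t=\emptyset$.} Let $z$ be a common point, witnessed by $x\in X'$ and $y\in Y'$, say $z_l=x_l+c_lx_s$ for $l\ne s$. For every $C$ with $s\in C$ and $t\notin C$,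
\[
V_C(y)=V_C(z)=\operatorname{span}\bigl(\{x_s\}\cup\{x_l+c_lx_s:\ l\in C\setminus\{s\}\}\bigr)=V_C(x),
\]
the first equality because $t\notin C$ and the last because $s\in C$. So $(x,y)$ is $(s,t)$-linked and $A_{xy}=+1$, a contradiction.

\emph{If $s=t$, the intersection is large.} Let $D_s=\mathcal A_s\cap\mathcal B_s$. Adding multiples of $z_s=x_s$ keeps $z$ in $\mathcal A_s$ with the same witness, and $\mathcal B_s$ ignores $z_s$; so Lemma~\ref{lem:mix} gives $\mu(D_s)\ge r-\sqrt{r/q}$ with $r=\mu(\mathcal A_s)\mu(\mathcal B_s)\ge\alpha\beta$. If $\alpha\beta\ge4/q$, then $r\geq 4/q$, so $\sqrt{r/q}\le r/2$ and $\mu(D_s)\ge\alpha\beta/2$.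

For $s\ne t$ we have $D_s\cap D_t\subseteq\mathcal A_s\cap\mathcal B_t=\emptyset$, so $\sum_s\mu(D_s)\le1$. Hence either $\alpha\beta<4/q$ or $m\alpha\beta/2\le1$, and since $q\ge2m$ both give $\alpha\beta\le2/m$. By Lemma~\ref{lem:sizes} the density of $X'\times Y'$ in $X\times Y$ is $\alpha\beta|Z|^2/(|X||Y|)\le 10/m$.
\end{proof}

Theorem~\ref{thm:main} follows from Corollary~\ref{cor:margin}, Lemma~\ref{lem:plus} and Lemma~\ref{lem:minus}.

\section{Size, sign-rank, communication, and a large rectangle}\label{sec:more}

In the public-coin model of randomized communication, one player knows a row $x$, the other knows a column $y$, and both see a common string of random bits. They exchange bits according to a protocol, which for every pair $(x,y)$ must output $A_{xy}$ with probability at least $\frac23$. The complexity of $A$ is the least number of bits exchanged in the worst case.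

\begin{corollary}\label{cor:quant}
Let $m\ge2$, let $q$ be the power of $2$ in $[2m,4m)$, let $A=A_{m,q}$ and $N=\max(|X|,|Y|)$. Then $\gamma_2^\infty(A)<121$ and, with absolute implied constants as $m\to\infty$:
\begin{enumerate}
\item[(i)] every monochromatic rectangle of $A$ has density $O\bigl(\sqrt{\log\log N/\log N}\bigr)$;
\item[(ii)] $\operatorname{Rank}^\pm(A)=\Omega(\log m)=\Omega(\log\log N)$;
\item[(iii)] $A$ has public-coin randomized communication complexity $O(1)$.
\end{enumerate}
\end{corollary}

By (ii), bounded margin complexity does not imply bounded sign-rank, even for total matrices, in which every entry is prescribed.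

\begin{proof}
Logarithms are natural. Since $m+1\le\frac32m$ and $4m\le m^3$, the bound $N\le|Z|=q^{m(m+1)}$ gives $\log N\le\frac92m^2\log m$. By Lemma~\ref{lem:sizes}, $N\ge4^{m^2+m}/2.3\ge e^{m^2}$, so $\log\log N\ge2\log m$. Thus $\log N/\log\log N\le\frac94m^2$, and $10/m\le15\sqrt{\log\log N/\log N}$ proves (i).

Let $d=\operatorname{Rank}^\pm(A)$. By the theorem of \cite{APPRS,FPS} quoted in Section~\ref{sec:intro}, $A$ has a monochromatic rectangle of density $2^{-O(d)}$; hence $2^{-O(d)}\le10/m$ and $d=\Omega(\log m)$. Also $\log\log N\le\log(\frac92m^3)=O(\log m)$. This proves (ii).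

For (iii) the players estimate $K(x,y)$, replacing each equality test by a one-bit hash. Let $k=2^{15}$. From the common bits they draw independent random sets $C_1,\dots,C_k$ as in Section~\ref{sec:gap} and independent uniformly random functions $h_1,\dots,h_k$ from the subspaces of $E$ to $\{0,1\}$. The first player sends the bits $h_r(V_{C_r}(x))$. The second compares them with $h_r(V_{C_r}(y))$ and announces $+1$ if the fraction of agreements is at least $\frac{603}{1024}$, and $-1$ otherwise. Equal subspaces always agree and distinct ones agree with probability $\frac12$, so each comparison agrees with probability $(1+K(x,y))/2$. By Corollary~\ref{cor:margin} this is at least $\frac{608}{1024}$ if $A_{xy}=+1$ and at most $\frac{598}{1024}$ if $A_{xy}=-1$. The fraction of agreements has variance at most $1/(4k)$, so by Chebyshev's inequality the error probability is at most $\frac1{4k}\bigl(\frac{1024}5\bigr)^2=0.32<\frac13$. The cost is $k+1$ bits.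
\end{proof}

The bound $10/m$ cannot be improved beyond a power of $m$ for this family. About $2\log_2m$ well-chosen sets $C$ detect every link, and hashing the corresponding subspaces separates a large set of rows from a large set of columns.

\begin{proposition}\label{prop:lower}
For $m\ge2$ and $q\ge2m$, the matrix $A_{m,q}$ has a $(-1)$-rectangle of density at least $1/(32m^4)$. Hence its largest monochromatic density lies between $m^{-4}/32$ and $10/m$.
\end{proposition}

\begin{proof}
Let $\ell=\lceil\log_2m\rceil$, so $2^{\ell-1}<m\le2^\ell$, and label the elements of $[m]$ by the $\ell$-bit binary expansions of $0,\dots,m-1$. Let $\mathcal C$ consist of the sets ``bit $i$ equals $1$'' and ``bit $i$ equals $0$'' for $0\le i<\ell$. The label $2^i\le m-1$ lies in the first set for $i$ and in the first set for no other bit, and the label $0$ lies exactly in the sets of the second kind; so $\mathcal C$ consists of $k=2\ell$ distinct nonempty proper subsets. Two elements $s\ne t$ differ in some bit, so some $C\in\mathcal C$ has $s\in C$, $t\notin C$. Therefore a linked pair $(x,y)$ has a \emph{coincidence}: $V_C(x)=V_C(y)$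 for some $C\in\mathcal C$.

Color every pair $(C,U)$, with $C\in\mathcal C$ and $U$ a subspace of $E$ of dimension $|C|$, by $0$ or $1$ uniformly and independently. Let $X'$ be the set of $x\in X$ such that $(C,V_C(x))$ has color $0$ for all $C\in\mathcal C$, and $Y'$ the set of $y\in Y$ such that $(C,V_C(y))$ has color $1$ for all $C\in\mathcal C$. No pair in $X'\times Y'$ has a coincidence, so $A=-1$ on $X'\times Y'$. A pair without coincidence prescribes the colors of $2k$ distinct objects, so it lies in $X'\times Y'$ with probability $4^{-k}=(2^\ell)^{-4}\ge1/(16m^4)$, as $2^\ell<2m$.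

It remains to see that at least half of the pairs have no coincidence. Fix $y$ and $C\in\mathcal C$ with $c=|C|$. If $V_C(x)=V_C(y)$, then each of the $c$ vectors $x_l$, $l\in C$, lies in a fixed subspace of dimension $c$; this has $\mu$-probability $q^{-c(m+1-c)}\le q^{-m}$, because $c(m+1-c)-m=(c-1)(m-c)\ge0$. By Lemma~\ref{lem:sizes}, pairs with a coincidence have density at most $2.3\,k\,q^{-m}$ in $X\times Y$. Since $m\le2^{m-1}$ we have $k\le2(m-1)$, and $q^m\ge4m^2$, so this is at most $1.15\,(m-1)/m^2\le1.15/4<\frac12$. The expected density of $X'\times Y'$ is therefore at least $1/(32m^4)$, and some coloring attains this.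
\end{proof}

\begin{thebibliography}{9}

\bibitem{APPRS}
Alon, Pach, Pinchasi, Radoi\v{c}i\'c and Sharir, 2009.

\bibitem{FPS}
Fox, Pach and Suk, 2016.

\bibitem{SM}
\emph{Signrank Vs Margin},
\texttt{https://simons.berkeley.edu/\allowbreak sites/\allowbreak default/\allowbreak files/\allowbreak 2023-08/\allowbreak Simons\%20talk\%20\allowbreak analytic\%20\allowbreak measures\%20of\%20\allowbreak matrices\%20\allowbreak signrank\%20.pdf}

\end{thebibliography}
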